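\title{The fluctuations of internal DLA on the Sierpi\'nski gasket}

\begin{abstract}
We study internal diffusion-limited aggregation on the graphical Sierpi\'nski gasket, started from the corner, and compare the cluster of $|B(n)|$ particles with the ball $B(n)$. Chen and Kudler-Flam conjectured that the cluster lies between the balls of radii $n\pm C\sqrt{\log n}$. We show that this is false and determine the correct order: with $\psi(n)=\sqrt n\,(\log\log n)^{\log 2/(2\log 3)}$, almost surely both the inner and the outer deviation exceed $c\,\psi(n)$ for infinitely many $n$, and both are at most $C\psi(n)$ for all large $n$. The large deviations occur at the bottlenecks of the gasket, at radii close to powers of $2$.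
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The model}
Let $o=(0,0)$, $e_1=(1,0)$ and $e_2=(\frac12,\frac{\sqrt3}2)$. Let $G_0$ be the triangle graph on $o,e_1,e_2$, and let
\[
G_{k+1}=G_k\cup(2^ke_1+G_k)\cup(2^ke_2+G_k),
\]
with coinciding vertices identified. Thus $G_k$ is a triangle of side $2^k$ with corners $o,2^ke_1,2^ke_2$. The graphical Sierpi\'nski gasket is $SG=\bigcup_{k\ge0}G_k$. Every vertex has degree $4$, except $o$, which has degree $2$. With $d$ the graph distance, put $B(r)=\{x\in SG:d(o,x)\le r\}$ for $r\ge0$ and $B(r)=\emptyset$ for $r<0$.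

Internal diffusion-limited aggregation (IDLA) from $o$ is the random increasing sequence of vertex sets $\mathcal I(1)\subset\mathcal I(2)\subset\cdots$ defined by $\mathcal I(1)=\{o\}$ and $\mathcal I(m+1)=\mathcal I(m)\cup\{x_{m+1}\}$, where $x_{m+1}$ is the first vertex outside $\mathcal I(m)$ visited by a simple random walk started at $o$. The walks used for different particles are independent. Thus $|\mathcal I(m)|=m$, and it is natural to compare $\mathcal I(|B(n)|)$ with the set $B(n)$ of the same size. Chen, Huss, Sava-Huss and Teplyaev \cite{CHST} proved the shape theorem: for every $\epsilon>0$, almost surely,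
\begin{equation}\label{eq:shape}
B(n(1-\epsilon))\subset\mathcal I(|B(n)|)\subset B(n(1+\epsilon))\qquad\text{for all sufficiently large }n .
\end{equation}
So the cluster deviates from the ball by $o(n)$, and one asks for the true order of the deviation. Chen and Kudler-Flam conjectured (see \cite{talk}) that there is a deterministic $C>0$ such that, almost surely,
\begin{equation}\label{eq:conj}
B\bigl(n-C\sqrt{\log n}\bigr)\subset\mathcal I(|B(n)|)\subset B\bigl(n+C\sqrt{\log n}\bigr)\qquad\text{for all sufficiently large }n .
\end{equation}
The conjecture is formulated for all $n$, but this has to be read as ``all sufficiently large $n$'', because for $n=1$ it would require $\mathcal I(3)=B(1)$. To see that this can fail, suppose that $\mathcal I(2)=\{o,e_1\}$ and let $p_o,p_1$ be the probabilities that a walk from $o$, respectively $e_1$, leaves $\{o,e_1\}$ at $e_2$. The neighbors of $e_1$ are $o,e_2,2e_1,e_1+e_2$, so $p_o=\frac12+\frac12p_1$ and $p_1=\frac14+\frac14p_o$. Hence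
\begin{equation}\label{eq:third}
x_3=e_2\text{ with probability }\tfrac57,\qquad x_3=2e_1\text{ or }x_3=e_1+e_2\text{ with probability }\tfrac17\text{ each}.
\end{equation}

\subsection*{Results}
Let
\[
\alpha=\frac{\log3}{\log2}\quad(\text{so }2^\alpha=3),\qquad \psi(n)=n^{1/2}(\log\log n)^{1/(2\alpha)} .
\]

\begin{theorem}\label{thm:lower}
There is a deterministic $c>0$ such that, almost surely,
\begin{itemize}
\item[(a)] $\mathcal I(|B(n)|)\not\subset B(n+c\,\psi(n))$ for infinitely many $n$ of the form $n=2^k$;
\item[(b)] $B(n-c\,\psi(n))\not\subset\mathcal I(|B(n)|)$ for infinitely many $n$.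
\end{itemize}
\end{theorem}

Since $\psi(n)/\sqrt{\log n}\to\infty$, for every $C$ each of the two inclusions in \eqref{eq:conj} almost surely fails for infinitely many $n$. The conjectured event therefore has probability $0$ for every $C$.

\begin{theorem}\label{thm:upper}
There is a deterministic $C<\infty$ such that, almost surely, for all sufficiently large $n$,
\[
B(n-C\psi(n))\subset\mathcal I(|B(n)|)\subset B(n+C\psi(n)).
\]
\end{theorem}

Let $\delta^-(n)$ and $\delta^+(n)$ be the least integers $s\ge0$ with $B(n-s)\subset\mathcal I(|B(n)|)$ and $\mathcal I(|B(n)|)\subset B(n+s)$, respectively. The two theorems say that $\limsup_n\delta^\pm(n)/\psi(n)$ lies almost surely between two positive finite deterministic constants. Our proof of Theorem~\ref{thm:lower} uses \eqref{eq:shape} as an a priori bound. The proof of Theorem~\ref{thm:upper} does not use \eqref{eq:shape}, and since $\psi(n)=o(n)$, Theorem~\ref{thm:upper} can be quoted in its place.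

\subsection*{Where the order $\psi$ comes from}
Take $n=2^k$, so that $B(n)=G_k$ has about $3^k$ vertices. The reflection that exchanges $e_1$ and $e_2$ splits $G_k$ into two halves. If each particle chose its half by a coin flip, one half would receive a surplus of order $3^{k/2}$. Can such a surplus be hidden near the boundary? The last layer of $G_k$, the side from $2^ke_1$ to $2^ke_2$, has $2^k+1$ vertices, many more than $3^{k/2}$. This suggests that the surplus is absorbed within a few layers and that the deviation is very small.

The layers beyond radius $2^k$, however, are thin. Only the two corners $2^ke_1,2^ke_2$ have neighbors outside $G_k$, and the region between radii $2^k$ and $2^k+s$ consists of two copies of $B(s)$, which contain only about $s^\alpha$ vertices. A surplus of $3^{k/2}$ particles that is pushed through a corner reaches distance $s$ with $s^\alpha\approx3^{k/2}$, that is, $s\approx2^{k/2}=\sqrt n$. Moreover, each scale $k$ brings a fresh, roughly Gaussian surplus, and among $k$ scales some surplus is larger by the factor $\sqrt{\log k}\approx\sqrt{\log\log n}$.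 In terms of distance this factor becomes $(\log\log n)^{1/(2\alpha)}$.

Section~\ref{sec:lower} turns this into a proof of Theorem~\ref{thm:lower}, using only the elementary facts of Section~\ref{sec:cells}. The proof of Theorem~\ref{thm:upper} occupies Sections~\ref{sec:balls}--\ref{sec:stage2}; its plan is given in Section~\ref{sec:plan}. Throughout, $\log$ is the natural logarithm and $C,c,c_1,\dots$ are positive absolute constants; $C$ and $c$ may change from line to line.

\section{Cells and harmonic functions}\label{sec:cells}

\subsection*{Distances and volumes}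
For $x=ae_1+be_2$ put $|x|=a+b$, the \emph{level} of $x$. The edges of $SG$ are the vectors $\pm e_1,\pm e_2,\pm(e_1-e_2)$, so the level changes by at most $1$ along an edge and $d(o,x)\ge|x|$. Conversely $d(o,x)\le|x|$ on $G_k$ by induction on $k$, because a vertex $2^ke_i+y$ with $y\in G_k$ can be reached through $2^ke_i$ in $2^k+|y|$ steps. Hence $d(o,x)=|x|$, $B(2^k)=G_k$, and for $0\le s\le2^k$
\begin{equation}\label{eq:split}
B(2^k+s)=G_k\cup(2^ke_1+B(s))\cup(2^ke_2+B(s)).
\end{equation}
The set $2^ke_i+B(s)$ meets $G_k$ only in $2^ke_i$. The two translates are disjoint if $s<2^k$ and share only $q_k=2^k(e_1+e_2)$ if $s=2^k$. From $|G_{k+1}|=3|G_k|-3$ and $|G_0|=3$ we get $|G_k|=(3^{k+1}+3)/2\le3^{k+1}$. If $s\ge1$ and $2^{j-1}\le s\le2^j$, then $B(s)\subset G_j$ and $3^{j-1}\le s^\alpha$, so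
\begin{equation}\label{eq:volume}
|B(s)|\le9s^\alpha .
\end{equation}
The reflection $x=ae_1+be_2\mapsto\bar x=be_1+ae_2$ is an automorphism of $SG$ that preserves levels.

\subsection*{Cells}
An \emph{$m$-cell} is one of the translates of $G_m$ of which $SG$ is built; $G_k$ consists of $3^{k-m}$ of them. Its corner of smallest level is its \emph{top}, the other two corners are its \emph{bottom corners} (we draw $SG$ with $o$ on top, as in Figure~\ref{fig:ball}). The top of an $m$-cell has level divisible by $2^m$ and determines the cell. The following facts follow from the construction by induction. Each edge lies in exactly one $m$-cell. Two distinct $m$-cells share at most one vertex, which is a corner of both. A non-corner vertex of an $m$-cell has all its edges in that cell. A corner other than $o$ lies in exactly two $m$-cells, with two edges in each. In particular a walk enters and leaves a cell only through its corners. For $m\ge1$, an $m$-cell consists of three $(m-1)$-cells, which meet in the three \emph{midpoints} of its sides.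

\subsection*{Harmonic functions}
For a graph $H$ and a function $f$ on $H$ let $\Delta_Hf(x)=\sum_{y\sim x}(f(y)-f(x))$, the sum over the neighbors of $x$ in $H$, and write $\Delta=\Delta_{SG}$. The function $f$ is \emph{harmonic} at $x$ if $\Delta f(x)=0$, which means that one step of the walk from $x$ preserves the expectation of $f$. If $f$ is read as a voltage on a network of unit conductances, $-\Delta_Hf(x)$ is the current injected at $x$. The next lemma says that an $m$-cell, seen from its corners, behaves like a triangle whose edges have conductance $(3/5)^m$.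

\begin{lemma}\label{lem:renorm}
Let $K$ be an $m$-cell with corners $x,y,z$, and let $f$ be harmonic at all non-corner vertices of $K$. Then
\[
\Delta_Kf(x)=(3/5)^m\bigl(f(y)+f(z)-2f(x)\bigr),
\]
and for $m\ge1$ the value of $f$ at the midpoint between $x$ and $y$ is $\bigl(2f(x)+2f(y)+f(z)\bigr)/5$.
\end{lemma}

\begin{proof}
For $m=0$ the first claim is the definition. Let $m\ge1$ and assume the first claim for $m-1$. Write $p,q,r$ for $f(x),f(y),f(z)$ and $\mu_{xy},\mu_{xz},\mu_{yz}$ for the midpoint values, with sum $S$. The midpoint between $x$ and $y$ is a corner of two $(m-1)$-cells, so harmonicity there reads $4\mu_{xy}=p+q+\mu_{xz}+\mu_{yz}$, that is, $5\mu_{xy}=p+q+S$. Adding the three equations gives $5S=2(p+q+r)+3S$, so $S=p+q+r$, which is the midpoint rule. Finally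
\[
\Delta_Kf(x)=(3/5)^{m-1}(\mu_{xy}+\mu_{xz}-2p)=(3/5)^{m-1}\,\frac{3q+3r-6p}5 .\qedhere
\]
\end{proof}

\begin{lemma}[coarse steps]\label{lem:coarse}
Let $y\ne o$ be a corner of an $m$-cell $K$ and of an $m'$-cell $K'$ with $K\cap K'=\{y\}$. A walk from $y$ stopped at the four other corners of $K$ and $K'$ stops at each of the two other corners of $K$ with probability $\frac12(3/5)^m/\bigl((3/5)^m+(3/5)^{m'}\bigr)$. In particular, for $m=m'$ the stopping point is uniform on the four corners. A walk from $o$ stopped at $2^me_1,2^me_2$ stops at each with probability $\frac12$.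
\end{lemma}

\begin{proof}
Fix a corner $x\ne y$ of $K$ and let $f(w)$ be the probability of stopping at $x$ when starting from $w\in K\cup K'$. Then $f$ is harmonic off the four stopping points. By Lemma~\ref{lem:renorm}, $0=\Delta f(y)=(3/5)^m(1-2f(y))-2(3/5)^{m'}f(y)$. The last claim holds by reflection.
\end{proof}

The passage of the walk from a corner $y$ of an $m$-cell to the next other corner of the $m$-cells containing $y$ is called an \emph{$m$-coarse step}. It leads to each possible endpoint with probability at least $\frac14$.

\section{An odd harmonic function and the lower bound}\label{sec:lower}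

If $h$ is harmonic everywhere and $h(o)=0$, then each new particle lands at a point $x_{m+1}$ with $\mathbb E\,h(x_{m+1})=0$, so $M_m=\sum_{x\in\mathcal I(m)}h(x)$ is a martingale. If $h$ is also odd under a symmetry of the balls, then $M_m$ would vanish if the cluster were exactly a ball. A martingale with nondegenerate increments cannot stay small, so the cluster cannot stay close to the ball.

The method is easiest to see for IDLA on $\mathbb Z$ with $h(x)=x$. There $\mathcal I(m)=[-L,R]$ with $L+R+1=m$, and $M_m=\frac12R(R+1)-\frac12L(L+1)=\frac m2(R-L)$. The next particle lands at $R+1$ with probability $\frac{L+1}{L+R+2}$ and at $-(L+1)$ otherwise, so the increment has mean $0$ and variance $(L+1)(R+1)$. As long as $L$ and $R$ are comparable to $m$, the variances add up to order $m^3$, and $|R-L|=2|M_m|/m$ has order $\sqrt m$. Three ingredients were used: increments comparable to the maximum of $h$ on the cluster, an a priori bound on the shape, and a conversion from the number of misplaced particles to a distance. We now supply them on $SG$.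

\subsection*{The function $h$}
Let $H_k$ be the function on $G_k$ that is harmonic off the corners and takes the values $0,5^k,-5^k$ at $o,2^ke_1,2^ke_2$. By Lemma~\ref{lem:renorm}, $H_k(2^{k-1}e_1)=(2\cdot0+2\cdot5^k-5^k)/5=5^{k-1}$ and, by the same computation with signs reversed, $H_k(2^{k-1}e_2)=-5^{k-1}$. A function on $G_{k-1}$ that is harmonic off the corners is determined by its corner values, so $H_k$ extends $H_{k-1}$, and there is $h:SG\to\mathbb R$ with $h=H_k$ on $G_k$. It is harmonic at every $x\ne o$, since $x$ is a non-corner vertex of $G_k$ for large $k$. It is harmonic at $o$, since $h(o)=0$ and $h(e_1)=1=-h(e_2)$. By uniqueness $h(\bar x)=-h(x)$. With the maximum principle,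
\begin{equation}\label{eq:h}
|h|\le5^k\text{ on }G_k,\qquad|h(2^ke_i)|=5^k,\qquad\sum_{x\in B(n)}h(x)=0\quad\text{for all }n .
\end{equation}
For instance $h(2e_1)=5$, $h(2e_2)=-5$, $h(e_1+e_2)=0$. In the situation of \eqref{eq:third} the increment $h(x_3)$ has mean $-\frac57+\frac57+0=0$, and $M_3$ equals $0$ if the cluster is $B(1)$, and $6$ or $1$ otherwise.

\subsection*{The martingale}
Let $x_1=o$ and $M_m=\sum_{i\le m}h(x_i)$. Let $X$ be the walk of particle $m+1$ and $\tau$ its exit time from the finite set $\mathcal I(m)$. Then $h(X_{t\wedge\tau})$ is a bounded martingale, so $\mathbb E[h(x_{m+1})\mid\mathcal I(1),\dots,\mathcal I(m)]=0$. If $G_{k-2}\subset\mathcal I(m)$, the walk hits $\{2^{k-2}e_1,2^{k-2}e_2\}$ at a time $T\le\tau$, and since $h(X_{t\wedge\tau})^2$ is a bounded submartingale,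
\begin{equation}\label{eq:var}
\mathbb E[h(x_{m+1})^2\mid\mathcal I(1),\dots,\mathcal I(m)]\ge\mathbb E[h(X_T)^2]=25^{k-2}.
\end{equation}

We need a lower bound of iterated-logarithm type for $M$. It is obtained by hand: a block of $t$ increments exceeds a multiple of $\sqrt t$ with probability bounded below, and we ask a logarithmic number of consecutive blocks to do so.

\begin{lemma}[one block]\label{lem:block}
Let $Y_1,\dots,Y_t$ be adapted to $(\mathcal F_i)_{0\le i\le t}$ with $\mathbb E[Y_i\mid\mathcal F_{i-1}]=0$, $|Y_i|\le b$ and $\mathbb E[Y_i^2\mid\mathcal F_{i-1}]\ge\sigma^2>0$. Then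
\[
\mathbb P\Bigl(Y_1+\dots+Y_t\ge\frac{\sigma^3}{12b^2}\sqrt t\Bigm|\mathcal F_0\Bigr)\ge\frac{\sigma^6}{144\,b^6}.
\]
\end{lemma}

\begin{proof}
All expectations are conditional on $\mathcal F_0$. Let $S_j=Y_1+\dots+Y_j$ and $S=S_t$. By orthogonality $j\sigma^2\le\mathbb ES_j^2\le jb^2$. Expanding $(S_j+Y_{j+1})^4$, in which the term $4S_j^3Y_{j+1}$ has mean zero, we get
\[
\mathbb ES_{j+1}^4\le\mathbb ES_j^4+6b^2\,\mathbb ES_j^2+4b^3\,\mathbb E|S_j|+b^4\le\mathbb ES_j^4+(6j+4\sqrt j+1)b^4,
\]
and summing over $j<t$ gives $\mathbb ES^4\le(3t^2+4t^{3/2}+t)b^4\le8t^2b^4$. H\"older's inequality $\mathbb ES^2\le(\mathbb E|S|)^{2/3}(\mathbb ES^4)^{1/3}$ yields $\mathbb E|S|\ge\sigma^3\sqrt t/(\sqrt8\,b^2)$. As $\mathbb ES=0$, the positive part satisfies $\mathbb ES^+=\frac12\mathbb E|S|\ge\sigma^3\sqrt t/(6b^2)$. The Paley--Zygmund inequality $\mathbb P(\xi\ge\frac12\mathbb E\xi)\ge(\mathbb E\xi)^2/(4\,\mathbb E\xi^2)$ for $\xi\ge0$, applied to $\xi=S^+$ with $\mathbb E\xi^2\le tb^2$, gives the claim.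
\end{proof}

\begin{proposition}\label{prop:lil}
There is an absolute $c_*>0$ with the following property. Let $m_k$ be deterministic with $|G_k|\le m_k\le|G_{k+1}|$ and $m_k-m_{k-1}\ge3^k/2$ for large $k$. Then almost surely $|M_{m_k}|\ge c_*5^k3^{k/2}\sqrt{\log k}$ for infinitely many $k$.
\end{proposition}

\begin{proof}
The increments $h(x_i)$ satisfy the hypotheses of Lemma~\ref{lem:block} only while the cluster has diameter comparable to $2^k$. We therefore replace them by coin flips when it does not. Let $(\varepsilon_i)$ be independent fair signs, independent of the walks, and $\mathcal F_i=\sigma(\mathcal I(1),\dots,\mathcal I(i),\varepsilon_1,\dots,\varepsilon_i)$. For $m_{k-1}<i\le m_k$ put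
\[
Y_i=h(x_i)\mathbf 1_{\Omega_i}+5^k\varepsilon_i\mathbf 1_{\Omega_i^c},\qquad\Omega_i=\{G_{k-2}\subset\mathcal I(i-1)\subset G_{k+2}\}\in\mathcal F_{i-1}.
\]
On $\Omega_i$ the vertex $x_i$ is a neighbor of $G_{k+2}$ or lies in it, so $x_i\in G_{k+3}$. By \eqref{eq:h} and \eqref{eq:var}, Lemma~\ref{lem:block} applies with $\sigma=5^{k-2}$ and $b=5^{k+3}$: a block of $t$ consecutive $Y_i$ with indices in $(m_{k-1},m_k]$ has sum at least $a_05^k\sqrt t$ with conditional probability at least $p_0$, where $a_0=5^{-12}/12$ and $p_0=5^{-30}/144$.

Let $\delta=1/(2\log(1/p_0))$ and $\nu_k=\lfloor\delta\log k\rfloor$, so that $p_0^{\nu_k}\ge k^{-1/2}$. Split the $Q_k=m_k-m_{k-1}$ indices into $\nu_k$ consecutive blocks, each of length at least $\lfloor Q_k/\nu_k\rfloor\ge Q_k/(2\nu_k)$. Conditioning block by block, we find that with conditional probability at least $k^{-1/2}$ given $\mathcal F_{m_{k-1}}$,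
\begin{equation}\label{eq:blocks}
\sum_{m_{k-1}<i\le m_k}Y_i\ \ge\ \nu_ka_05^k\sqrt{Q_k/(2\nu_k)}=a_05^k\sqrt{\nu_kQ_k/2}\ \ge\ 2c_*5^k3^{k/2}\sqrt{\log k}
\end{equation}
for large $k$, with $c_*=a_0\sqrt{\delta/32}$ (use $\nu_k\ge\frac\delta2\log k$ and $Q_k\ge3^k/2$). L\'evy's conditional Borel--Cantelli lemma states that events $E_k\in\mathcal F_{m_k}$ occur infinitely often almost surely on $\{\sum_k\mathbb P(E_k\mid\mathcal F_{m_{k-1}})=\infty\}$. Hence \eqref{eq:blocks} holds for infinitely many $k$ almost surely.

Now we use the shape theorem \eqref{eq:shape} with $\epsilon=\frac14$. Almost surely, for large $k$ and $m_{k-1}<i\le m_k$,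
\[
G_{k-2}\subset B(\tfrac34 2^{k-1})\subset\mathcal I(|G_{k-1}|)\subset\mathcal I(i-1)\subset\mathcal I(|G_{k+1}|)\subset B(\tfrac54 2^{k+1})\subset G_{k+2},
\]
so $Y_i=h(x_i)$, and the left side of \eqref{eq:blocks} is $M_{m_k}-M_{m_{k-1}}$. Then $|M_{m_k}|$ or $|M_{m_{k-1}}|$ is at least $c_*5^k3^{k/2}\sqrt{\log k}$. This threshold increases with $k$, so the claim holds for $k$ or for $k-1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $2^k\le n\le2^{k+1}$, $m=|B(n)|$, and let $j=|\mathcal I(m)\setminus B(n)|=|B(n)\setminus\mathcal I(m)|$ be the number of misplaced particles. Almost surely $\mathcal I(m)\subset\mathcal I(|G_{k+1}|)\subset G_{k+2}$ for large $k$, as in the previous proof, and then by \eqref{eq:h}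
\begin{equation}\label{eq:misplaced}
|M_m|=\Bigl|\sum_{\mathcal I(m)\setminus B(n)}h-\sum_{B(n)\setminus\mathcal I(m)}h\Bigr|\le2\cdot5^{k+2}j .
\end{equation}
Fix $c'>0$ with $900\,c'^{\alpha}<c_*$ and let $s_k=\lfloor c'2^{k/2}(\log k)^{1/(2\alpha)}\rfloor$, so that $1\le s_k\le2^k$ for large $k$ and $s_k^\alpha\le c'^\alpha3^{k/2}\sqrt{\log k}$. By \eqref{eq:split} and \eqref{eq:volume}, the annulus $B(2^k+s_k)\setminus G_k$ has at most $18s_k^\alpha$ vertices. Thus, if either the extra vertices $\mathcal I(m)\setminus B(n)$ or the holes $B(n)\setminus\mathcal I(m)$ all lie in this annulus, then \eqref{eq:misplaced} gives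
\begin{equation}\label{eq:small}
|M_m|\le900\cdot5^ks_k^\alpha<c_*5^k3^{k/2}\sqrt{\log k}.
\end{equation}

(a) Take $n=2^k$ and $m_k=|G_k|$, so $m_k-m_{k-1}=3^k$. If $\mathcal I(m_k)\subset B(2^k+s_k)$, the extra vertices lie in the annulus and \eqref{eq:small} holds. By Proposition~\ref{prop:lil}, almost surely $\mathcal I(m_k)\not\subset B(2^k+s_k)$ for infinitely many $k$. Since $\psi(2^k)\le2^{k/2}(\log k)^{1/(2\alpha)}$ and distances are integers, $B(2^k+c'\psi(2^k))\subset B(2^k+s_k)$.

(b) Take $n=2^k+s_k$ and $m_k=|B(n)|$. Then $m_k-m_{k-1}\ge3^k-18s_{k-1}^\alpha\ge3^k/2$ for large $k$. If $B(n-s_k)=G_k\subset\mathcal I(m_k)$, the holes lie in the annulus and \eqref{eq:small} holds. So almost surely $B(n-s_k)\not\subset\mathcal I(|B(n)|)$ for infinitely many $k$. As $n\le2^{k+1}$, we have $\psi(n)\le\sqrt2\,2^{k/2}(\log(k+1))^{1/(2\alpha)}$, so $s_k\ge\frac{c'}2\psi(n)$ for large $k$ and $B(n-s_k)\subset B(n-\frac{c'}2\psi(n))$. The theorem holds with $c=c'/2$.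
\end{proof}

The radius in (b) has to be moved past the bottleneck. At $n=2^k$ the holes could sit in the last layer of $G_k$, which has $2^k+1$ vertices, and \eqref{eq:misplaced} would give no contradiction.

\section{Balls as trees of cells}\label{sec:balls}

For the upper bound we need all radii. Write $n=2^{k_1}+\dots+2^{k_r}$ with $k_1>\dots>k_r\ge0$ and let $D=B(n)$. Define \emph{tiles} of generations $1,\dots,r$: the tile of generation $1$ is $G_{k_1}$, and a tile of generation $i<r$ has two children $b+G_{k_{i+1}}$, where $b$ runs over its bottom corners. Let $F=F(n)$ be the set of bottom corners of the tiles of generation $r$; its elements are the \emph{exits} of $D$. See Figure~\ref{fig:ball}.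

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(-0.4cm,-0.693cm)},y={(0.4cm,-0.693cm)}]
\foreach \a/\b in {0/0,1/0,0/1,2/0,3/0,2/1,0/2,1/2,0/3,4/0,5/0,4/1,0/4,0/5,1/4}
  \draw (\a,\b)--(\a+1,\b)--(\a,\b+1)--cycle;
\foreach \a/\b in {6/0,4/2,2/4,0/6}{
  \draw[dashed] (\a,\b)--(\a+1,\b)--(\a,\b+1)--cycle;
  \fill (\a,\b) circle (2.5pt);}
\node[above] at (0,0) {$o$};
\node[left] at (4,0) {$4e_1$};
\node[right] at (0,4) {$4e_2$};
\end{tikzpicture}
\caption{The ball of radius $6=4+2$ around the corner $o$ (solid edges): a triangle of side $4$ with a triangle of side $2$ hanging from each bottom corner. Only the four marked vertices have neighbors outside the ball. The ball of radius $7$ is obtained by hanging a triangle of side $1$ (dashed) from each of them.}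
\label{fig:ball}
\end{figure}

\begin{lemma}\label{lem:tiles}
The ball $D$ is the union of the tiles. There are $2^{i-1}$ tiles of generation $i$, each a $k_i$-cell, and two tiles meet only if they are parent and child, in the top of the child. There are $2^r$ exits, all of level $n$. Every vertex of $D\setminus F$ has all its neighbors in $D$, and every exit has two neighbors of level $n+1$.
\end{lemma}

\begin{proof}
We use induction on $r$. For $r=1$, $D=G_{k_1}$ and the claims are the cell facts of Section~\ref{sec:cells}. For $r\ge2$ let $n'=n-2^{k_1}$, so $1\le n'<2^{k_1}$. By \eqref{eq:split}, $D$ consists of $G_{k_1}$ and two disjoint translates $2^{k_1}e_i+B(n')$. The translation by $2^{k_1}e_i$ maps $G_{k_1}$ isomorphically onto a cell and cells onto cells. The four neighbors of $x\in B(n')\setminus\{o\}$ lie in $B(n'+1)\subset G_{k_1}$, so their translates are the four neighbors of $2^{k_1}e_i+x$. The vertex $2^{k_1}e_i$ has two neighbors in $G_{k_1}$ and two in $2^{k_1}e_i+B(1)\subset D$. The claims for $n$ follow from those for $n'$.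
\end{proof}

Two consequences will be used repeatedly. First, since non-corner vertices have all their edges in the cell,
\begin{equation}\label{eq:exitcorner}
\text{an exit contained in a cell $K\subset D$ is a corner of $K$.}
\end{equation}
Second, if $0\le l<k_r$, then $B(n+2^l)$ arises from $D$ by adding the tiles $v+G_l$, $v\in F$, and
\begin{equation}\label{eq:addtiles}
|B(n+2^l)|=|D|+2^r(|G_l|-1).
\end{equation}

If $t$ is the top of a tile, the union of this tile and its descendants is $t+B(n-|t|)$. We call it the part of $D$ \emph{below} $t$; it is attached to the rest of $D$ only at $t$. The map that equals $x\mapsto t+\overline{x-t}$ on this part and the identity elsewhere is an automorphism of the graph $D$. It fixes $o$, preserves $F$, and exchanges the two subtrees hanging from the tile. As for any binary tree, these maps generate a group that is transitive on the leaves, that is, on $F$. Let $\tau_S$ denote the first time (time $0$ included) at which the walk $X$ is in the set $S$. A walk started in $D$ stays in $D$ up to $\tau_F$, so its law up to $\tau_F$ is invariant under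 the group. This gives the following.

\begin{lemma}\label{lem:symmetry}
For every $v\in F$ we have $\mathbb P_o(X_{\tau_F}=v)=2^{-r}$ and $\sum_{y\in D\setminus F}\mathbb P_y(X_{\tau_F}=v)=2^{-r}|D\setminus F|$. If $b$ is a bottom corner of a tile of generation $i$, the walk from $o$ hits $F$ at or below $b$ with probability $2^{-i}$.
\end{lemma}

\begin{proof}
The first two quantities do not depend on $v$, and their sums over $v\in F$ are $1$ and $|D\setminus F|$. There are $2^{r-i}$ exits at or below $b$.
\end{proof}

\section{Reduction of the upper bound to a single radius}\label{sec:plan}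

It suffices to control radii on a grid of spacing about $\psi$, because the cluster increases with the number of particles. For a grid radius $n$ we release slightly more particles than $B(n)$ can hold, namely $|B(n+2^J)|$, and show that they fill $B(n-1)$ and do not go far beyond $B(n+2^J)$. At scale $2^k$ the grid has about $2^{k/2}$ points. A plain union bound would require failure probabilities $e^{-ck}$, hence a surplus of $\sqrt k$ standard deviations, and would lose the factor $\sqrt{\log k}$ that we aim for. The remedy is to sort the radii by the number $r$ of binary ones. Each of the $2^r$ exits is served by about $3^k2^{-r}$ walks and receives a surplus of about $3^J$ particles, so the squared ratio of surplus to standard deviation is $2^r9^J3^{-k}$. It grows like $2^r$, while the number of radii with $r$ binary ones grows only like $k^r$. The worst case is $r=1$, the case that produced the lower bound.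

\subsection*{Parameters}
Let $C_0$ be the absolute integer fixed in \eqref{eq:C0} below and let $A\ge1$. The phrase ``for large $k$'' allows a threshold that depends on $A$; the constants $C,c$ do not depend on $A$. Let $J$ be minimal with $9^J\ge A3^k\log k$, and $R=J+C_0$. Then $3^J\le3\sqrt{A3^k\log k}$, and raising this to the power $1/\alpha$,
\begin{equation}\label{eq:J}
2^J\le2(A\log k)^{1/(2\alpha)}2^{k/2},\qquad k/2\le J\le2k/3\quad\text{for large }k .
\end{equation}
Call $n$ \emph{$k$-admissible} if $n\in[2^k,2^{k+2}]$ is a multiple of $2^{R+1}$. For such $n$, with $r$ binary ones, let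
\[
D=B(n),\qquad F=F(n),\qquad N=|B(n+2^J)|,\qquad\beta=2^r9^J3^{-k}\ge A2^r\log k .
\]
Then $k_r\ge R+1$, $k_1\le k+2$ and $r\le k_1-k_r+1\le k+2-J$. From $G_k\subset B(n+2^J)\subset G_{k+3}$ and \eqref{eq:addtiles},
\begin{equation}\label{eq:N}
3^k\le N\le81\cdot3^k,\qquad2^r3^J\le N-|D|=2^r(|G_J|-1)\le2^r3^{J+1}.
\end{equation}
Hence $(N-|D|)/N\le2^{k+2-J}3^{J+1-k}=12(\frac23)^{k-J}\le12(\frac23)^{k/3}$, and since $(\frac23)^{1/3}(\frac{16}{15})^{1/2}<1$,
\begin{equation}\label{eq:thin}
\frac{N-|D|}N\Bigl(\frac{16}{15}\Bigr)^{(k+2)/2}\le1\qquad\text{for large }k .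
\end{equation}

\begin{proposition}\label{prop:single}
Let $\mathcal E_k(n)=\{B(n-1)\subset\mathcal I(N)\subset B(n+2^R)\}$. For large $k$ and every $k$-admissible $n$,
\[
\mathbb P(\mathcal E_k(n)^c)\le Ck2^r\bigl(e^{-c\beta}+e^{-c2^{k/8}}\bigr).
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:upper} from Proposition~\ref{prop:single}]
Choose $A$ with $cA\ge6$, so that $e^{-c\beta}\le k^{-6\cdot2^r}$. At most $(k+3)^r$ numbers $n\le2^{k+2}$ have $r$ binary ones, and $(k+3)^rk2^r\le k^{3r+1}$ for large $k$. Since $2^r\ge r+1$, the first terms, summed over all $k$-admissible $n$, contribute at most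
\[
C\sum_{r\ge1}k^{3r+1-6\cdot2^r}\le C\sum_{r\ge1}k^{-3r-5}\le Ck^{-8}.
\]
The second terms contribute at most $Ck4^ke^{-c2^{k/8}}$. Both bounds are summable in $k$. By the Borel--Cantelli lemma, almost surely, for all large $k$ the events $\mathcal E_k(n)$ hold for all $k$-admissible $n$.

Now let $n$ be any large integer and $2^{k+1}\le n<2^{k+2}$. Put $n^-=2^{R+1}(\lfloor n/2^{R+1}\rfloor-1)$ and $n^+=2^{R+1}\lceil n/2^{R+1}\rceil$. Then $n-2^{R+2}<n^-\le n-2^{R+1}$ and $n\le n^+<n+2^{R+1}$. Both numbers are $k$-admissible for large $k$, because $2^{R+2}\le2^k$ and $2^{k+2}$ is a multiple of $2^{R+1}$. As $n^-+2^J\le n\le n^++2^J$,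
\begin{gather*}
B(n-2^{R+2}-1)\subset B(n^--1)\subset\mathcal I(|B(n^-+2^J)|)\subset\mathcal I(|B(n)|),\\
\mathcal I(|B(n)|)\subset\mathcal I(|B(n^++2^J)|)\subset B(n^++2^R)\subset B(n+2^{R+2}).
\end{gather*}
By \eqref{eq:J}, $2^{R+2}+1$ is at most a constant (depending on the now fixed $A$) times $2^{k/2}(\log k)^{1/(2\alpha)}$, which is at most a constant times $\psi(n)$.
\end{proof}

\subsection*{The two-stage construction}
To prove Proposition~\ref{prop:single} we generate a set with the law of $\mathcal I(N)$ in a more convenient order.

\emph{Stage 1.} The $N$ particles start from $o$ one after another. A particle settles at the first vertex of $D\setminus F$ on its path that is not yet occupied by a settled particle, or is frozen when it hits $F$. Let $O\subset D\setminus F$ be the set occupied at the end of this stage and $N_v$ the number of particles frozen at $v\in F$.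

\emph{Stage 2.} The frozen particles are released one after another. Each walks, starting from the exit at which it was frozen, until it is at a vertex not occupied by a settled particle, and settles there.

The final occupied set has the law of $\mathcal I(N)$. This is the abelian property \cite{DF,LBG}, which we recall. Attach to each vertex an infinite stack of independent uniformly chosen neighbors and put $N$ particles at $o$. A move at $x$ is legal if $x$ carries at least two particles; it sends one of them to the next unused neighbor in the stack at $x$. The property states that all sequences of legal moves that end with at most one particle per vertex end in the same configuration. Both IDLA and the two-stage scheme are such sequences, since in both a particle leaves $x$ only if a settled particle sits at $x$; and in both, unused instructions are independent of the past, so the particles perform independent simple random walks.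

Let $\kappa=5\cdot3^J$. For large $k$ we prove the following three statements, the first two in Section~\ref{sec:stage1} and the third in Section~\ref{sec:stage2}.

\begin{proposition}[filling]\label{prop:fill}
$\mathbb P(O\ne D\setminus F)\le Ck2^re^{-c\beta}$.
\end{proposition}

\begin{lemma}[frozen particles]\label{lem:frozen}
$\mathbb P\bigl(O=D\setminus F\text{ and }N_v>\kappa\text{ for some }v\in F\bigr)\le2^{r+1}e^{-\beta/324}$.
\end{lemma}

\begin{proposition}[containment]\label{prop:contain}
Conditionally on any outcome of Stage~1 with $O=D\setminus F$ and $N_v\le\kappa$ for all $v$, all particles settle in $B(n+2^R)$ outside an event of probability at most $Ck2^re^{-c2^{k/8}}$.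
\end{proposition}

Since exits have level $n$, we have $B(n-1)\subset D\setminus F$, and Proposition~\ref{prop:single} follows from these three statements.

\subsection*{Tail bounds}
We use two textbook inequalities. If $\xi$ is a sum of independent indicators with $\mathbb E\xi\le\mu$, then by Bernstein's inequality, for $0\le t\le\mu$,
\begin{equation}\label{eq:bernstein}
\mathbb P(\xi-\mathbb E\xi\ge t)\ \text{ and }\ \mathbb P(\xi-\mathbb E\xi\le-t)\ \text{ are at most }\ \exp\Bigl(-\frac{t^2}{2\mu+2t/3}\Bigr)\le\exp\Bigl(-\frac{t^2}{3\mu}\Bigr).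
\end{equation}
If $\xi_1,\dots,\xi_j$ are indicators adapted to a filtration with $\mathbb P(\xi_i=1\mid\mathcal F_{i-1})\le p$, then their sum is stochastically dominated by a binomial variable with parameters $j,p$, and Hoeffding's inequality gives
\begin{equation}\label{eq:hoeffding}
\mathbb P(\xi_1+\dots+\xi_j\ge jp+t)\le e^{-2t^2/j}.
\end{equation}

\section{Green functions on balls}\label{sec:green}

\subsection*{Green functions and resistances}
Let $Z$ be a set of vertices and $U$ a finite connected component of $SG\setminus Z$. For $x,y\in U$ let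
\[
g_Z(x,y)=\frac1{\deg y}\,\mathbb E_x[\text{number of visits to $y$ before }\tau_Z],
\]
and let $g_Z(x,y)=0$ for $x\in Z$. By reversibility $g_Z$ is symmetric on $U$; conditioning on the first step gives $\Delta g_Z(\cdot,y)=-\delta_y$ on $U$; and by the strong Markov property
\begin{equation}\label{eq:hit}
g_Z(x,y)=\mathbb P_x(\tau_y<\tau_Z)\,g_Z(y,y).
\end{equation}
For a finite connected graph $H$, the effective resistance is $\mathcal R_H(x,y)=u(x)-u(y)$, where $u$ solves $\Delta_Hu=\delta_y-\delta_x$. It satisfies the triangle inequality, and $\mathcal R_{H'}\le\mathcal R_H$ if $H$ is a subgraph of $H'$ (Rayleigh's monotonicity).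

\begin{lemma}\label{lem:resist}
Let $K$ be an $m$-cell.
\begin{itemize}
\item[(a)] If $x\ne y$ are corners of $K$, then $\mathcal R_K(x,y)=\frac23(5/3)^m$.
\item[(b)] If $z\in K$ and $y$ is a corner of $K$, then $\mathcal R_K(z,y)\le2(5/3)^m$.
\item[(c)] If $K\subset U$ and $z,z'\in K$, then $0\le g_Z(z,z)-g_Z(z,z')\le\mathcal R_K(z,z')$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $f$ be harmonic off the corners with values $1,0$ at $x,y$ and $\frac12$ at the third corner. By Lemma~\ref{lem:renorm}, $\Delta_Kf$ vanishes at the third corner and equals $\mp\frac32(3/5)^m$ at $x,y$.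

(b) For $m=0$ use (a). For $m\ge1$ take nested $i$-cells $K_0\subset\dots\subset K_m=K$ with $z\in K_0$, and corners $x_i$ of $K_i$ with $x_0=z$, $x_m=y$. The corners of the three $(i-1)$-cells of $K_i$ are arranged like the vertices of $G_1$, which has diameter $2$, so $\mathcal R_K(x_{i-1},x_i)\le2\cdot\frac23(5/3)^{i-1}$. The sum over $1\le i\le m$ is $2((5/3)^m-1)$.

(c) Let $H$ be the graph obtained from $U$ and the edges leaving $U$ by gluing their endpoints in $Z$ to one vertex $*$. The function $u=g_Z(\cdot,z)-g_Z(\cdot,z')$ has $\Delta_Hu=\delta_{z'}-\delta_z$ on $U$, and also at $*$, because $\Delta_Hu$ sums to zero over $H$. Therefore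
\[
\bigl[g_Z(z,z)-g_Z(z,z')\bigr]+\bigl[g_Z(z',z')-g_Z(z,z')\bigr]=\mathcal R_H(z,z')\le\mathcal R_K(z,z'),
\]
and both brackets are nonnegative by \eqref{eq:hit} and symmetry.
\end{proof}

For the rest of this section $n\ge1$ is arbitrary, $D=B(n)$, $F=F(n)$, and $g=g_F$ on $D\setminus F$.

\subsection*{A mean value inequality}
The following inequality is the reason why balls are the right shape. It says that $|D|$ walks started at $o$ spend on average at least as much time at $z$ as one walk started from every vertex of $D\setminus F$.

\begin{lemma}\label{lem:mean}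
For $z\in D\setminus F$ we have $\sum_{y\in D\setminus F}g(y,z)\le|D|\,g(o,z)$.
\end{lemma}

\begin{proof}
The function $|D|g(\cdot,o)-\sum_yg(\cdot,y)$ is the unique $\varphi$ with $\varphi=0$ on $F$ and $\Delta\varphi=1-|D|\delta_o$ on $D\setminus F$. We must show that $\varphi\ge0$. The maximum principle does not help, because $\varphi$ is subharmonic off $o$. We build $\varphi$ from nonnegative pieces instead. It is useful to think of moving mass $\varphi(x)-\varphi(y)$ from $x$ to $y$ along each edge; then $\Delta\varphi(x)$ is the gain of mass at $x$.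

\emph{Transport.} Let $\gamma_k\ge0$ be the function $g_Z(\cdot,o)$ on $G_k$ for $Z=\{2^ke_1,2^ke_2\}$. Then $\Delta_{G_k}\gamma_k=-\delta_o$ off $Z$. Since $\Delta_{G_k}\gamma_k$ sums to zero and is reflection invariant, it equals $\frac12$ at each point of $Z$. So $\gamma_k$ carries a unit mass from $o$ to the bottom corners.

\emph{Filling a cell.} In $G_{k+1}$ the vertex $q_k$ is a bottom corner of two cells, so each should deliver only half a unit to it. This dictates the inductive claim: there is $w_k\ge0$ on $G_k$, vanishing at the bottom corners, with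
\[
\Delta_{G_k}w_k=1\text{ at non-corners},\qquad\Delta_{G_k}w_k(2^ke_i)=\tfrac12,\qquad\Delta_{G_k}w_k(o)=\tfrac12-\tfrac{3^{k+1}}2 .
\]
For $k=0$ take $w_0(o)=\frac12$. Given $w_k$, put $w_{k+1}=w_k+3^{k+1}\gamma_k+w_k(o)$ on $G_k$ and $w_{k+1}=w_k(\cdot-2^ke_i)$ on $2^ke_i+G_k$. The definitions agree at $2^ke_i$ (value $w_k(o)$) and at $q_k$ (value $0$). The Laplacian at a vertex is the sum of the contributions of the $k$-cells containing it. At $2^ke_i$ it is $(\frac12+\frac{3^{k+1}}2)+(\frac12-\frac{3^{k+1}}2)=1$; at $q_k$ it is $\frac12+\frac12=1$; at $o$ it is $\frac12-\frac{3^{k+1}}2-3^{k+1}=\frac12-\frac{3^{k+2}}2$; at $2^{k+1}e_i$ it is $\frac12$; and at non-corners of the $k$-cells it is $1$. (For example, $\gamma_0(o)=\frac12$, so $w_1$ has the value $\frac52$ at $o$, $\frac12$ at $e_1,e_2$, and $0$ on the bottom side.) Now $\Phi_k=w_k+\gamma_k\ge0$ vanishes at the bottom corners, $\Delta_{G_k}\Phi_k=1$ at all vertices other than $o$, and $\Delta_{G_k}\Phi_k(o)=-\frac12-\frac{3^{k+1}}2=1-|G_k|$.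

\emph{Filling a ball.} We construct $\varphi=\varphi_n\ge0$ by induction on $r$. For $r=1$ take $\Phi_{k_1}$. For $r\ge2$ let $n'=n-2^{k_1}$ and $b=|B(n')|$. Each of the two lower copies of $B(n')$ needs the mass $b-1$ in addition to the unit at its top, so put $\varphi_n=\Phi_{k_1}+2(b-1)\gamma_{k_1}+\varphi_{n'}(o)$ on $G_{k_1}$ and $\varphi_n=\varphi_{n'}(\cdot-2^{k_1}e_i)$ on $2^{k_1}e_i+B(n')$. The definitions agree at $2^{k_1}e_i$, where $\Delta\varphi_n=1+(b-1)+(1-b)=1$. At $o$ we get $1-|G_{k_1}|-2(b-1)=1-|D|$, and at all other vertices of $D\setminus F$ the Laplacian is $1$.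
\end{proof}

\subsection*{Hitting points inside a cell}
The gasket is so strongly recurrent that a walk that enters a cell hits any given vertex of the cell with probability bounded below, provided it is not killed nearby.

\begin{lemma}\label{lem:harnack}
Let $K$ be an $m$-cell contained in a finite component of $SG\setminus Z$. Assume that every element of $Z$ that lies in an $m$-cell meeting $K$ is a corner of that cell. Then $g_Z(y,y)\ge\frac14(5/3)^m$ for each corner $y$ of $K$, and $\mathbb P_x(\tau_z<\tau_Z)\ge\frac1{36}$ for all $x,z\in K$.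
\end{lemma}

\begin{proof}
Let $y$ be a corner of $K$ and $Z_y$ the set of the other corners of the (at most two) $m$-cells containing $y$. By assumption a walk from $y$ has $\tau_{Z_y}\le\tau_Z$, so $g_Z(y,y)\ge g_{Z_y}(y,y)$. By Lemma~\ref{lem:renorm}, $-1=\Delta g_{Z_y}(\cdot,y)(y)=-|Z_y|(3/5)^mg_{Z_y}(y,y)$ with $|Z_y|\le4$. This proves the first claim.

Let $z\in K$. A walk from $z$ hits a corner $y'$ of $K$ before $Z$. If $y'\ne y$, its next $m$-coarse step leads to $y$ with probability at least $\frac14$, and no point of $Z$ is visited during that step. So $\mathbb P_z(\tau_y<\tau_Z)\ge\frac14$. We reverse the direction with the symmetry of $g_Z$. By Lemma~\ref{lem:resist}(b),(c), $g_Z(z,z)\le g_Z(z,y)+2(5/3)^m\le g_Z(y,y)+2(5/3)^m$, so by \eqref{eq:hit}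
\[
\mathbb P_y(\tau_z<\tau_Z)=\mathbb P_z(\tau_y<\tau_Z)\,\frac{g_Z(y,y)}{g_Z(z,z)}\ge\frac14\cdot\frac{g_Z(y,y)}{g_Z(y,y)+2(5/3)^m}\ge\frac14\cdot\frac{1/4}{1/4+2}=\frac1{36}.
\]
Finally, a walk from any $x\in K$ hits a corner of $K$ before $Z$.
\end{proof}

The assumption on $Z$ cannot be dropped. If $Z$ contains the two neighbors outside $K$ of a corner $y\ne o$, then by Lemma~\ref{lem:coarse} with $m'=0$ the walk from $y$ reaches another corner of $K$ before $Z$ with probability at most $(3/5)^m$.

Call an $m$-cell $K$ \emph{good} if all $m$-cells meeting $K$ (including $K$) are contained in $D$. A good cell contains no exit: by \eqref{eq:exitcorner} the exit would be a corner of $K$, and the other $m$-cell at this corner would contain the neighbors outside $D$. By \eqref{eq:exitcorner} again, Lemma~\ref{lem:harnack} applies to good cells with $Z=F$. Below a bottom corner of a tile only a smaller tile follows, so good cells must shrink toward these corners, and a logarithmic number per tile suffices.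

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(-0.3cm,-0.52cm)},y={(0.3cm,-0.52cm)}]
\foreach \a/\b/\s in {0/0/4,4/0/2,4/2/2,6/0/1,6/1/1,0/4/2,2/4/2,0/6/1,1/6/1}
  \filldraw[fill=gray!30] (\a,\b)--(\a+\s,\b)--(\a,\b+\s)--cycle;
\foreach \a/\b in {7/0,0/7} \draw (\a,\b)--(\a+1,\b)--(\a,\b+1)--cycle;
\node[above] at (0,0) {$t$};
\node[left] at (8,0) {$b_1$};
\node[right] at (0,8) {$b_2$};
\end{tikzpicture}
\caption{A triangle of side $8$ of the gasket, with top $t$ and bottom corners $b_1,b_2$. The shaded sub-triangles of sides $4$, $2$, $1$ (drawn without their inner structure) cover all vertices except $b_1$ and $b_2$ and shrink geometrically toward these two corners.}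
\label{fig:cover}
\end{figure}

\begin{lemma}\label{lem:cover}
If $k_r\ge2$, then $D\setminus F$ is covered by at most $4k_12^r$ good cells $K$, each an $m$-cell with $m\le k_1-1$ and with $p_K:=\mathbb P_o(\tau_K<\tau_F)\ge2^{-r-2}$.
\end{lemma}

\begin{proof}
Let $T$ be a tile of generation $i$, an $l$-cell with $l=k_i\ge2$, with top $t$ and bottom corners $b_1,b_2$. Let $C^a_s$ be the $s$-cell of $T$ containing $b_a$. We use the $(l-1)$-cell of $T$ containing $t$ (the \emph{top cell}) and, for $a=1,2$ and $0\le s\le l-2$, the two $s$-cells of $C^a_{s+1}$ other than $C^a_s$ (the \emph{side cells}); see Figure~\ref{fig:cover}.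

\emph{Covering.} The chosen cells together with $C^1_0,C^2_0$ cover $T$, and the two vertices of $C^a_0\setminus\{b_a\}$ are midpoints of $C^a_1$, so they lie in side cells. Thus $T\setminus\{b_1,b_2\}$ is covered. If $b_a\notin F$, it is the top of a child of $T$ and lies in the top cell of the child. There are $2^r-1$ tiles and at most $1+4(l-1)\le4k_1$ cells per tile.

\emph{Goodness.} The $(l-1)$-cells meeting the top cell are $C^1_{l-1}$, $C^2_{l-1}$ and, if $t\ne o$, the $(l-1)$-cell containing $t$ in the parent tile, which is larger than $T$. All lie in $D$. A side cell contains no corner of $T$, so all edges at its corners lie in $T$, and so do all $s$-cells meeting it.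

\emph{Hitting.} By Lemma~\ref{lem:symmetry} the walk from $o$ hits $F$ below $t$ with probability $2^{-(i-1)}$, and then it visits $t$ before $\tau_F$. This settles the top cell. Let $K\subset C:=C^a_{s+1}$ be a side cell and $v_1,v_2$ the corners of $C$ other than $b_a$. With probability $2^{-i}\ge2^{-r}$ the walk hits $F$ at or below $b_a$. On this event it visits $C$ by time $\tau_F$. Its first visit to $C$ is at a corner, since $o\notin C$, and not at $b_a$, since the edges at $b_a$ outside $C$ lead below $b_a$ and cannot be used before $b_a$ is visited. So the walk hits $\{v_1,v_2\}$ before $F$ with probability at least $2^{-r}$. The cell $K$ contains one of $v_1,v_2$ and the midpoint between them. The other one is a corner of the second side cell of $C$, which is good, so from there an $s$-coarse step leads to this midpoint with probability $\frac14$ without visiting $F$.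
\end{proof}

\section{Concentration of local times}\label{sec:local}

To decide whether a vertex $z$ is occupied we compare the times that two families of walks spend at $z$. Continuous time makes the moments of these times explicit. Let $X$ be the walk on $D$ with independent rate-one exponential holding times, killed at $\tau_F$, and let $L(z)$ be its total time at $z\in D\setminus F$ divided by $\deg z$, so $\mathbb E_xL(z)=g(x,z)$. For a function $f$ on $D\setminus F$ let
\[
Y=\sum_zf(z)L(z)=\int_0^{\tau_F}\frac{f(X_t)}{\deg X_t}\,dt,\qquad\mu_q(x)=\frac{\mathbb E_x[Y^q]}{q!}.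
\]
Writing $Y^q/q!$ as an integral over $t_1<\dots<t_q$ and applying the Markov property at $t_1$ gives Kac's formula
\begin{equation}\label{eq:kac}
\mu_q(x)=\sum_yg(x,y)f(y)\mu_{q-1}(y),\qquad\mu_0=1 .
\end{equation}
The local time at $z$ fluctuates on the scale $g(z,z)$. The point of the next lemma is that the difference of the local times at two points that are close in resistance fluctuates on a smaller scale, the geometric mean of $g(z,z)$ and the resistance.

\begin{lemma}\label{lem:moments}
Let $q\ge1$.
\begin{itemize}
\item[(a)] For $Y=L(z)$: $\mu_q(x)=\mathbb P_x(\tau_z<\tau_F)\,g(z,z)^q$.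
\item[(b)] Let $z,z'$ lie in a cell $K\subset D\setminus F$, with $\mathcal R_K(z,z')\le\varepsilon\le\gamma$ and $g(z,z),g(z',z')\le\gamma$. For $Y=L(z)-L(z')$: $|\mu_q(x)|\le\mathbb P_x(\tau_{\{z,z'\}}<\tau_F)\,(2\sqrt{\gamma\varepsilon})^q$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:kac}, $\mu_q(x)=g(x,z)g(z,z)^{q-1}$; use \eqref{eq:hit}.

(b) Let $a=g(z,z)$, $a'=g(z',z')$, $b=g(z,z')$. By Lemma~\ref{lem:resist}(c), $0\le a-b\le\varepsilon$ and $0\le a'-b\le\varepsilon$. With $s=\mu_{q-1}(z)$ and $s'=\mu_{q-1}(z')$, formula \eqref{eq:kac} gives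
\begin{gather*}
\mu_q(z)=a(s-s')+(a-b)s',\qquad\mu_q(z')=b(s-s')-(a'-b)s',\\
\mu_q(z)-\mu_q(z')=(a-b)s+(a'-b)s' .
\end{gather*}
Let $\sigma_q=\max(|\mu_q(z)|,|\mu_q(z')|)$ and $\delta_q=|\mu_q(z)-\mu_q(z')|$. Then $\sigma_q\le\gamma\delta_{q-1}+\varepsilon\sigma_{q-1}$ and $\delta_q\le2\varepsilon\sigma_{q-1}$. Put $\omega_q=\max(\sigma_q,\sqrt{\gamma/\varepsilon}\,\delta_q)$, so $\omega_0=1$. Then $\sigma_q\le(\sqrt{\gamma\varepsilon}+\varepsilon)\omega_{q-1}\le2\sqrt{\gamma\varepsilon}\,\omega_{q-1}$, where $\varepsilon\le\gamma$ is used, and $\sqrt{\gamma/\varepsilon}\,\delta_q\le2\sqrt{\gamma\varepsilon}\,\omega_{q-1}$. Hence $\sigma_q\le(2\sqrt{\gamma\varepsilon})^q$. For general $x$ apply the strong Markov property at $\tau_{\{z,z'\}}$, before which $Y$ accumulates nothing.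
\end{proof}

\begin{lemma}\label{lem:conc}
Let $Y_1,\dots,Y_M$ be the functionals $Y$ (same $f$) of independent walks started at $x_1,\dots,x_M$. Suppose that $|\mu_q(x_j)|\le\pi_j\rho^q$ for all $q\ge1$ and $\sum_j\pi_j\le\Pi$. Then for $0\le\lambda\le2\rho\Pi$,
\[
\mathbb P\Bigl(\Bigl|\sum_j(Y_j-\mathbb EY_j)\Bigr|\ge\lambda\Bigr)\le2\exp\Bigl(-\frac{\lambda^2}{8\rho^2\Pi}\Bigr).
\]
\end{lemma}

\begin{proof}
For $|\theta|\rho<1$ the even moments give $\mathbb E\cosh(\theta Y_j)<\infty$, hence $\mathbb Ee^{|\theta Y_j|}<\infty$ and $\mathbb Ee^{\theta Y_j}=\sum_q\theta^q\mu_q(x_j)$. By $\log u\le u-1$, for $|\theta|\rho\le\frac12$,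
\[
\log\mathbb Ee^{\theta(Y_j-\mathbb EY_j)}\le\sum_{q\ge2}|\theta|^q\pi_j\rho^q\le2\pi_j\rho^2\theta^2 .
\]
Markov's inequality with $\theta=\pm\lambda/(4\rho^2\Pi)$, which satisfies $|\theta|\rho\le\frac12$ exactly when $\lambda\le2\rho\Pi$, gives the exponent $-|\theta|\lambda+2\Pi\rho^2\theta^2=-\lambda^2/(8\rho^2\Pi)$.
\end{proof}

\section{Stage 1: filling the ball}\label{sec:stage1}

Fix a large $k$ and a $k$-admissible $n$. The path of a particle up to its settling time depends on the earlier particles in a complicated way. We remove this dependence by letting each settled particle continue as a ghost until $\tau_F$: the full paths are independent walks from $o$, and the ghost parts are independent walks, at most one from each vertex.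

Precisely, let $\widehat X^1,\dots,\widehat X^N$ be walks from $o$ and $\widetilde X^y$, $y\in D\setminus F$, walks from $y$, all independent, in continuous time and killed at $F$. Particle $i$ follows $\widehat X^i$ until it arrives at a vacant vertex $y\in D\setminus F$ or at $F$. In the first case let $X^i$ be the path of $\widehat X^i$ up to this arrival followed by $\widetilde X^y$; in the second case let $X^i=\widehat X^i$. The settling points depend only on the walks $\widehat X^i$, and each $\widetilde X^y$ is used at most once. By the strong Markov property, $X^1,\dots,X^N$ are independent walks from $o$. The two families $(X^i)$ and $(\widetilde X^y)$ are not independent of each other, and this is not needed.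

\begin{proof}[Proof of Lemma~\ref{lem:frozen}]
Let $U_v$ and $\widetilde U_v$ be the numbers of walks $X^i$, respectively $\widetilde X^y$, that hit $F$ at $v$. If $O=D\setminus F$, every $\widetilde X^y$ is the ghost part of exactly one $X^i$, so $N_v=U_v-\widetilde U_v$. By Lemma~\ref{lem:symmetry} and \eqref{eq:N},
\[
\mathbb EU_v-\mathbb E\widetilde U_v=2^{-r}(N-|D|+2^r)=|G_J|\le3\cdot3^J .
\]
So $N_v>5\cdot3^J$ forces $U_v\ge\mathbb EU_v+3^J$ or $\widetilde U_v\le\mathbb E\widetilde U_v-3^J$. Both variables are sums of independent indicators with mean at most $\mu=N2^{-r}$, and $\mu\ge3^k2^{J-k-2}=\frac14(\frac32)^{k-J}3^J\ge3^J$ for large $k$. By \eqref{eq:bernstein} each event has probability at most $\exp(-9^J2^r/(3N))\le e^{-\beta/324}$. Sum over $v$.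
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:fill}]
\emph{A criterion for occupation.} Let $V_z=\sum_iL(z;X^i)$ and $\widetilde V_z=\sum_{y\in D\setminus F}L(z;\widetilde X^y)$. If $z\notin O$, no particle visits $z$ before it settles or freezes, so only ghost parts contribute to $V_z$, and $V_z\le\widetilde V_z$. By Lemma~\ref{lem:mean},
\[
\mathbb EV_z-\mathbb E\widetilde V_z=Ng(o,z)-\sum_yg(y,z)\ge(N-|D|)\,g(o,z).
\]
Hence $z\in O$ as soon as
\begin{equation}\label{eq:crit}
|V_z-\mathbb EV_z|<\tfrac12(N-|D|)g(o,z)\quad\text{and}\quad|\widetilde V_z-\mathbb E\widetilde V_z|<\tfrac12(N-|D|)g(o,z).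
\end{equation}
For one vertex, \eqref{eq:crit} will fail with probability $e^{-c\beta}$, which for $r=1$ is only a power of $1/k$, whereas $D$ has about $3^k$ vertices. A union bound over vertices is therefore impossible. We take the union bound over the cells of Lemma~\ref{lem:cover}, of which there are at most $4(k+2)2^r$ (the lemma applies since $k_r\ge R+1\ge2$), and control all vertices of one cell at once by chaining.

\emph{The scales of a cell.} Fix one of these good $m$-cells $K$, $m\le k+1$, and let $\Gamma=\max_{z\in K}g(z,z)$. By Lemma~\ref{lem:harnack}, $\Gamma\ge\frac14(5/3)^m$. For $x,z\in K$, \eqref{eq:hit} and symmetry give $g(z,z)\ge g(z,x)=\mathbb P_z(\tau_x<\tau_F)g(x,x)\ge g(x,x)/36$, so $g(z,z)\ge\Gamma/36$. Also $\mathbb P_o(\tau_z<\tau_F)\ge p_K/36$. Thus $g(o,z)\ge p_K\Gamma/1296$, and \eqref{eq:crit} holds on $K$ if both centered fields are smaller in absolute value than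
\[
\Theta=(N-|D|)\,p_K\Gamma/2592
\]
at every $z\in K$. For both families, the probabilities of hitting $K$ before $F$ add up to at most $\Pi=36Np_K$. For the first family the sum is $Np_K$. For the second, fix $z\in K$; by Lemma~\ref{lem:harnack}, \eqref{eq:hit} and Lemma~\ref{lem:mean},
\[
\sum_y\mathbb P_y(\tau_K<\tau_F)\le36\sum_y\mathbb P_y(\tau_z<\tau_F)=36\sum_y\frac{g(y,z)}{g(z,z)}\le36|D|\,\frac{g(o,z)}{g(z,z)}\le36|D|\,p_K .
\]
Let $\beta_K=(N-|D|)^2p_K/N$. By \eqref{eq:N} and $p_K\ge2^{-r-2}$ we have $\beta_K\ge4^r9^J2^{-r-2}/(81\cdot3^k)=\beta/324$, and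
\begin{equation}\label{eq:ratios}
\frac{\Theta^2}{\Gamma^2\Pi}=c_1\beta_K\quad\text{with }c_1=\frac1{36\cdot2592^2},\qquad\frac\Theta{\Gamma\Pi}=\frac{N-|D|}{36\cdot2592\,N}\le\frac{N-|D|}N .
\end{equation}

\emph{Chaining.} Let $\xi_z$ denote either centered field. For $z\in K$ take nested $i$-cells $K=K_m\supset\dots\supset K_0\ni z$ and pass from the top of $K_m$ to the top of $K_{m-1}$, and so on to the top of $K_0$, and finally to $z$. For $1\le i\le m$, the step from the top of $K_i$ to the top of $K_{i-1}$ is said to have \emph{order} $a=m-i$. It is trivial or joins two corners of the $(i-1)$-cell at the top of $K_i$, and then its resistance in $K$ is at most $\frac23(5/3)^{i-1}\le\frac34(5/3)^i\le3\Gamma(3/5)^a$. The last step has order $a=m$ and resistance at most $\frac23\le3\Gamma(3/5)^m$. As $K$ has $3^a$ cells of size $2^{m-a}$, there are at most $2\cdot3^a$ nontrivial steps of order $a$.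

For a step $(z',z'')$ of order $a$, Lemma~\ref{lem:moments}(b) with $\gamma=3\Gamma$ and $\varepsilon=3\Gamma(3/5)^a$ allows us to use Lemma~\ref{lem:conc} for $\xi_{z'}-\xi_{z''}$ with $\rho_a=6\Gamma(3/5)^{a/2}$. The allowances $\lambda_a$ must be summable but decay more slowly than $\rho_a$; since $\sqrt{3/5}<\frac45<1$, we take $\lambda_a=\frac\Theta{10}(\frac45)^a$, with $\sum_a\lambda_a\le\Theta/2$. Then $\lambda_a/\rho_a=\frac\Theta{60\Gamma}(\frac{16}{15})^{a/2}$. The condition $\lambda_a\le2\rho_a\Pi$ reads $\frac\Theta{\Gamma\Pi}(\frac{16}{15})^{a/2}\le120$ and follows from \eqref{eq:ratios} and \eqref{eq:thin}, because $a\le k+1$. The exponent is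
\[
\frac{\lambda_a^2}{8\rho_a^2\Pi}=\frac{\Theta^2}{28800\,\Gamma^2\Pi}\Bigl(\frac{16}{15}\Bigr)^a\ge c_2\Bigl(1+\frac a{15}\Bigr)\beta_K,\qquad c_2=\frac{c_1}{28800}.
\]
At the top $t$ of $K$, Lemma~\ref{lem:moments}(a) allows $\rho=\Gamma$, and $\Theta/2\le2\Gamma\Pi$ by \eqref{eq:ratios}, so $\mathbb P(|\xi_t|\ge\Theta/2)\le2e^{-c_1\beta_K/32}$. For large $k$ we have $3e^{-c_2\beta_K/15}\le\frac12$, since $\beta_K\ge(\log k)/324$. Then, outside an event of probability at most
\[
2e^{-c_1\beta_K/32}+\sum_{a\ge0}4\cdot3^ae^{-c_2(1+a/15)\beta_K}\le10\,e^{-c_2\beta_K},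
\]
we have $|\xi_z|<\Theta/2+\sum_a\lambda_a\le\Theta$ for all $z\in K$. Summing over the two fields and the cells gives the bound $80(k+2)2^re^{-c_2\beta/324}$.
\end{proof}

\section{Stage 2: containment}\label{sec:stage2}

We prove Proposition~\ref{prop:contain}. All probabilities are conditional on an outcome of Stage~1 with $O=D\setminus F$ and $N_v\le\kappa$ for all $v$. Since $R<k_r$, the ball $D_2=B(n+2^R)$ arises from $D$ by adding the $R$-cells $Q_v=v+G_R$, $v\in F$; this is the reason for requiring that $2^{R+1}$ divide $n$. Let $F_2=F(n+2^R)$ be the set of their bottom corners. At the start of Stage~2 the cells $Q_v$ contain no settled particle.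

Say that a particle \emph{escapes} if it hits $F_2$ without having settled earlier. If no particle escapes, all settle in $D_2$. Up to the first escape, Stage~2 coincides with the modified process in which escaping particles are removed at $F_2$. We work with the modified process and bound the probability that an escape occurs. Each particle follows its own independent walk, which we continue as a ghost until it hits $F_2$ before the next particle is released. A particle \emph{visits} a set if it is in the set at or before its settling time.

A released particle may wander back into the full ball $D$ and come out at another exit, so we first bound the number of particles that visit $v$. Then we show that $O(3^J)$ particles entering $Q_v$ cannot reach depth $2^{J+C_0}$.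

\subsection*{The number of visitors of an exit}

\begin{lemma}\label{lem:visitors}
Let $W_0(v)$ be the number of particles that visit $v\in F$ in Stage~2. Then $\mathbb P(W_0(v)>8\kappa)\le2e^{-\kappa/3}$.
\end{lemma}

\begin{proof}
Let $f_v(x)$ be the probability that a walk from $x$ hits $F_2$ in $Q_v$. The automorphisms of $D_2$ from Section~\ref{sec:balls} permute the cells $Q_v$ and their tops transitively, so $\sum_{v'\in F}f_v(v')$ does not depend on $v$. As $\sum_vf_v(v')=1$ for each $v'$, this sum equals $1$. Let $H_v$ be the number of walks (ghost parts included) that hit $F_2$ in $Q_v$. It is a sum of independent indicators with mean $\sum_{v'}N_{v'}f_v(v')\le\kappa$, so $\mathbb P(H_v\ge2\kappa)\le e^{-\kappa/3}$ by \eqref{eq:bernstein}.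

On the other hand, many visitors force $H_v$ to be large. The vertex $v$ is a corner of $Q_v$ and of a tile of $D$, which is a $k_r$-cell with $k_r>R$. By Lemma~\ref{lem:coarse}, the walk from $v$ reaches the bottom corners of $Q_v$ before the other corners of the tile with probability $(3/5)^R/((3/5)^R+(3/5)^{k_r})\ge\frac12$. So $f_v(v)\ge\frac12$. For $j\le8\kappa$ let $\xi_j=1$ if there is a $j$-th visitor of $v$ and its walk hits $F_2$ outside $Q_v$, and $\xi_j=0$ otherwise. Given everything up to the first visit of the $j$-th visitor to $v$, $\xi_j=1$ has probability at most $\frac12$. If $W_0(v)\ge8\kappa$ and $H_v<2\kappa$, then $\sum_j\xi_j>6\kappa$, which has probability at most $e^{-\kappa}$ by \eqref{eq:hoeffding}.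
\end{proof}

\subsection*{Layers}
Fix $v$, write $Q=Q_v$, and call $|x|-n$ the \emph{depth} of $x\in Q$. The idea is to cut $Q$ into layers such that a fixed fraction of the particles entering a layer settles in it. If at most $\zeta$ particles enter, a cell of volume about $4\zeta$ at the point of entry always has a vacant vertex, and by Lemma~\ref{lem:harnack} the particle finds it with probability $\frac1{36}$. Such a cell has side about $\zeta^{1/\alpha}$. The number of particles decays geometrically from layer to layer, so the thicknesses do too, and their sum is of the order of the first one, $\kappa^{1/\alpha}\approx2^J$.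

Let $\zeta_i=8\kappa(\frac{71}{72})^i$ and $I=\min\{i:\zeta_i\le2^{J/4}\}$, so $I\le CJ$. For $i<I$ let $m_i$ be minimal with $3^{m_i}\ge4\zeta_i$. Since $\zeta_i>2^{J/4}$ is large, $m_i\ge2$, and $3^{m_i}\le12\zeta_i$. Put $\ell_0=0$ and $\ell_{i+1}=\ell_i+2^{m_i}$. The $m_i$ are nonincreasing, so $2^{m_i}$ divides $\ell_i$. Moreover
\[
\ell_I\le\sum_{i\ge0}(12\zeta_i)^{1/\alpha}=C_12^J,\qquad C_1=\frac{480^{1/\alpha}}{1-(71/72)^{1/\alpha}} .
\]
We now fix the integer $C_0$ so that
\begin{equation}\label{eq:C0}
2^{C_0}\ge C_1+2,\qquad\text{whence}\qquad\ell_I+2^{J/4}+1<2^R\quad\text{for large }k ,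
\end{equation}
and in particular $m_i<R$. For $i\le I$ let $\Lambda_i$ be the set of vertices of $Q$ of depth $\ell_i$ that have a neighbor in $Q$ of depth $\ell_i+1$; thus $\Lambda_0=\{v\}$. Every particle starts in $F$ and stays in $D_2$, the cell $Q$ is attached to the rest of $D_2$ only at $v$, and depth changes by at most $1$ along an edge. Hence
\begin{equation}\label{eq:gate}
\text{a particle that is at depth greater than $\ell_i$ in $Q$ has been in $\Lambda_i$ before.}
\end{equation}
Let $W_i$ be the number of particles that visit $\Lambda_i$; for $i=0$ this is $W_0(v)$.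

\begin{lemma}\label{lem:layer}
Let $i<I$. Suppose that a particle visits $\Lambda_i$, for its first time, at $w$, and that fewer than $\zeta_i$ particles visited $\Lambda_i$ before. Then, conditionally on the past, with probability at least $\frac1{36}$ it does not visit $\Lambda_{i+1}$.
\end{lemma}

\begin{proof}
By \eqref{eq:gate} the particle has not yet been in $\Lambda_{i+1}$. If $w$ is vacant, it settles there. Assume that $w$ is occupied. Let $P\subset Q$ be the $m_i$-cell containing an edge from $w$ to depth $\ell_i+1$. The depth of its top is a multiple of $2^{m_i}$ in $(\ell_i-2^{m_i},\ell_i]$, hence equal to $\ell_i$, and the top is the only vertex of $P$ of that depth. So $w$ is the top of $P$, and the bottom side of $P$ has depth $\ell_{i+1}$.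

Let $m'=m_i-1$ and let $P'$ be the $m'$-cell at the top of $P$. By \eqref{eq:gate}, each occupied vertex of $P'\setminus\{w\}$ is occupied by an earlier visitor of $\Lambda_i$. Their number is less than $\zeta_i\le3^{m_i}/4<(3^{m_i}+1)/2=|P'\setminus\{w\}|$, so there is a vacant $z\in P'\setminus\{w\}$.

The $m'$-cells meeting $P'$ are the two other $m'$-cells of $P$ and the second $m'$-cell $P''$ containing $w$. As $w$ is the top of $P'$, it is a bottom corner of $P''$, so all vertices of $P''$ have level at most $|w|$. Let $Z$ be the set of corners of these three cells that are not in $P'$. The corners of $P'$ have all their edges in $P\cup P''$, so the walk from $w$ cannot leave $P\cup P''$ before $\tau_Z$. A corner of an $m'$-cell is a corner of every $m'$-cell containing it, so Lemma~\ref{lem:harnack} applies to $K=P'$ and $Z$: the walk hits $z$ before $Z$ with probability at least $\frac1{36}$. The set $P\cup P''$ does not meet $F_2$, because its levels are at most $n+\ell_{i+1}<n+2^R$. It meets $\Lambda_{i+1}$ at most in the bottom corners of $P$, because the other vertices on the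 bottom side of $P$ have all their edges in $P$; and these two corners belong to $Z$. So if the walk hits $z$ before $Z$, the particle settles at $z$ or earlier, without having visited $\Lambda_{i+1}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:contain}]
Fix $v$ and $i<I$. For $j\le\lfloor\zeta_i\rfloor$ let $\xi_j=1$ if there is a $j$-th visitor of $\Lambda_i$ and it visits $\Lambda_{i+1}$, and $\xi_j=0$ otherwise. By Lemma~\ref{lem:layer} the conditional probability of $\xi_j=1$ is at most $\frac{35}{36}$. On $\{W_i\le\zeta_i\}$ we have $W_{i+1}=\sum_j\xi_j$ by \eqref{eq:gate}. Since $\zeta_{i+1}=\frac{35}{36}\zeta_i+\frac1{72}\zeta_i$, inequality \eqref{eq:hoeffding} gives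
\[
\mathbb P(W_i\le\zeta_i,\ W_{i+1}>\zeta_{i+1})\le e^{-2\zeta_i/72^2}\le e^{-c2^{J/4}} .
\]
With Lemma~\ref{lem:visitors} and $\zeta_0=8\kappa$ we conclude that $W_I\le\zeta_I\le2^{J/4}$ outside an event of probability at most $2e^{-\kappa/3}+CJe^{-c2^{J/4}}$.

Suppose that $W_I\le2^{J/4}$. By \eqref{eq:gate}, at most $2^{J/4}$ vertices of $Q_v$ of depth greater than $\ell_I$ are ever occupied. A particle escaping through $F_2\cap Q_v$, which has depth $2^R$, passes unsettled through vertices of $Q_v$ of each depth $\ell_I+1,\dots,2^R-1$, and these must all be occupied. By \eqref{eq:C0} there are more than $2^{J/4}$ such depths, so no particle escapes through $Q_v$. Summing over the $2^r$ exits and using $k/2\le J\le k$ and $\kappa/3\ge3^J\ge2^{k/8}$, we bound the probability of an escape by $Ck2^re^{-c2^{k/8}}$.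
\end{proof}

This completes the proof of Proposition~\ref{prop:single}, and with it the proof of Theorem~\ref{thm:upper}.

\begin{thebibliography}{9}

\bibitem{CHST}
Chen, Huss, Sava-Huss and Teplyaev, 2017.

\bibitem{DF}
Diaconis and Fulton, 1991.

\bibitem{LBG}
Lawler, Bramson and Griffeath, 1992.

\bibitem{talk}
\emph{Limit shape universality in cellular automata models on the Sierpinski gasket},
\texttt{https://www.math.uni-potsdam.de/\allowbreak fileadmin/\allowbreak user\_upload/\allowbreak Prof-GraphTh/\allowbreak Keller/\allowbreak 17\_SS\_Conference\_Talks/\allowbreak JoeChen.pdf}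

\end{thebibliography}
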